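
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Factors of sparse polynomials of logarithmic entropy}


\begin{abstract}
The entropy of an exponent vector is the number of its coordinates that differ from its most frequent value. We show that if $f$ is an $s$-sparse polynomial in $n\ge 2$ variables over any field, of degree at most $d$ in each variable, and all vertices of its Newton polytope have entropy at most $\log_2 n$, then every factor of $f$ has at most $s^{2d}n^{8d}$ monomials. More generally, entropy at most $\delta$ gives the bound $(d+1)\,s^{2d}\,2^{7d\delta}$. The proof counts lattice points in a polytope with few vertices that lies close to the diagonal. Its main ingredient is a covering lemma for set systems, in which a random member of the system is revealed one element at a time and each element is weighted by its surprise. We also show that the exponent must be at least linear in $d$ when all fields are allowed, and that a bound obtained by counting lattice points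 of the Newton polytope alone needs a factor exponential in $\delta$.
\end{abstract}

\section{The question and the answer}

Let $\mathbb F$ be a field and let $f\in\mathbb F[x_1,\dots,x_n]$ be nonzero. We say that $f$ is \emph{$s$-sparse} if it has at most $s$ monomials, and that it has \emph{individual degree $d$} if each variable occurs in it with degree at most $d$. The \emph{Newton polytope} of $f$ is the convex hull in $\mathbb R^n$ of the exponent vectors of its monomials. The \emph{factor-sparsity} of $f$ is the largest number of monomials of a factor of $f$ in $\mathbb F[x_1,\dots,x_n]$.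

A factor of a sparse polynomial can be denser than the polynomial itself. For $d\ge3$ the product $\prod_{i\le m}(x_i^d-1)$ has $2^m$ monomials, while its factor $\prod_{i\le m}(1+x_i+\dots+x_i^{d-1})$ has $d^m=(2^m)^{\log_2 d}$. In characteristic $p$ the gap can be wider: $x_1^p+\dots+x_n^p=(x_1+\dots+x_n)^p$ has $n$ monomials, and the number of monomials of its factor $(x_1+\dots+x_n)^{p-1}$ is of order $n^{p-1}$ when $p$ is fixed. In both examples the growth is polynomial in the sparsity, with an exponent governed by $d$. One would like to know for which $f$ this must be so. We study a condition that asks the Newton polytope to be close to the diagonal.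

The \emph{entropy} of $a\in\{0,1,\dots,d\}^n$ is
\[
 n-\max_{v}\bigl|\{j: a_j=v\}\bigr| ,
\]
the number of coordinates of $a$ that differ from its most frequent value. It measures how far $a$ is from being constant: entropy $0$ means that $a$ lies on the diagonal $\mathbb R\mathbf 1$, where $\mathbf 1=(1,\dots,1)$, and entropy at most $\delta$ means that $a$ can be moved to the diagonal by changing at most $\delta$ coordinates. Call $f$ a \emph{$\delta$-entropy polynomial} if every vertex of its Newton polytope has entropy at most $\delta$.

It is known that for some absolute constant $c$ every factor of a nonzero $\delta$-entropy polynomial of individual degree $d$ in $n\ge2$ variables has at most $(nd)^{cd\delta}$ monomials ($d,\delta\ge1$). A bound of this shape comes from plain counting. As we shall see in Sections~\ref{sec:reduction} and~\ref{sec:lattice}, the exponents of a factor can be translated to integer points of $[0,d]^n$ of the form $c\mathbf 1+e$ with $c\in\{0,\dots,d\}$, $e\in\mathbb Z^n$ and $\|e\|_1\le d\delta$. Such an $e$ is a sum of $d\delta$ vectors, each of them $0$ or plus or minus a unit vector. So there are at most $(d+1)(2n+1)^{d\delta}\le n^{d\delta}\cdot n^{3d\delta}$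 such points.

This bound is efficient for constant $\delta$, but it ignores sparsity: it lets the exceptional positions, at most $d\delta$ in number, be arbitrary among $n$. At $\delta=\log_2 n$ it becomes $n^{O(d\log n)}$ (for $n\ge d$, say). If $f$ is $s$-sparse, however, only $s$ vertices are available, and one may hope that they leave only $s^{O(d)}2^{O(d\delta)}$ possibilities for the set of exceptional positions. Once the positions are known, the values cost only another factor $2^{O(d\delta)}$. When $\delta=\log_2n$ this would give $(sn)^{O(d)}$ points in total. This leads to the question, posed in \cite{sym}: \emph{does an $(snd)^{\mathrm{poly}(d)}$ bound on the factor-sparsity hold for $s$-sparse, $(\log n)$-entropy polynomials of individual degree $d$?} The answer is yes, with a bound of the form just described.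

\begin{theorem}\label{thm:main}
Let $\mathbb F$ be any field, let $n,d\ge1$, and let $0\ne f\in\mathbb F[x_1,\dots,x_n]$ have individual degree $d$. Suppose that the Newton polytope of $f$ has at most $s$ vertices (for example, $f$ is $s$-sparse), all of entropy at most $\delta$, where $\delta\ge0$ is an integer. Then for every $\eta\in(0,\tfrac12]$, every factor of $f$ has at most
\[
(d+1)\Bigl(\frac{e^4}{\eta}\Bigr)^{d\delta}s^{\,d/(1-\eta)}
\]
monomials. In particular, every factor has at most $(d+1)\,s^{2d}\,2^{7d\delta}$ monomials.
\end{theorem}

The last sentence is the case $\eta=\frac12$, since $2e^4<2^7$.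

\begin{corollary}\label{cor:question}
Let $n\ge2$, and let $f$ be a nonzero $s$-sparse polynomial in $n$ variables over any field, of individual degree $d\ge 1$, all of whose Newton-polytope vertices have entropy at most $\log_2n$. Then every factor of $f$ has at most $s^{2d}n^{8d}\le(snd)^{8d}$ monomials.
\end{corollary}

\begin{proof}
Entropy is an integer, so Theorem~\ref{thm:main} applies with $\delta=\lfloor\log_2n\rfloor$. Here $2^{7d\delta}\le n^{7d}$ and $d+1\le2^d\le n^d$.
\end{proof}

In particular the factor-sparsity is at most $(snd)^{Cd^C}$ with $C=8$. The range of $\delta$ can be enlarged.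

\begin{corollary}\label{cor:range}
Let $n\ge2$ and let $k\ge0$ be real. If $f\neq0$ is an $s$-sparse polynomial in $n$ variables of individual degree $d\ge1$ and all vertices of its Newton polytope have entropy at most $d^k\log_2(snd)$, then every factor of $f$ has at most $(snd)^{10d^{k+1}}$ monomials.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $\delta=\lfloor d^k\log_2(snd)\rfloor$. Since $snd\ge2$, we have $d+1\le2^d\le(snd)^d$, so the bound is at most $(snd)^{d+2d+7d^{k+1}}\le(snd)^{10d^{k+1}}$.
\end{proof}

Thus an $(snd)^{\mathrm{poly}(d)}$ bound holds whenever $\delta\le\mathrm{poly}(d)\log(snd)$. In both corollaries only the number of vertices of the Newton polytope is used, not the number of monomials of $f$.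

\paragraph{Plan.} Section~\ref{sec:reduction} passes from factors to lattice points. Section~\ref{sec:toy} shows the main idea for $d=2$, in a case where plain counting suffices, and explains why a more naive argument loses a factor $\log\log n$ in the exponent. Section~\ref{sec:cover} proves the covering lemma, and Section~\ref{sec:lattice} applies it. Section~\ref{sec:sharp} discusses sharpness.

\section{From factors to lattice points}\label{sec:reduction}

We recall two facts about a polytope $P$. A point $a\in P$ is a vertex if and only if some linear functional attains its maximum over $P$ only at $a$; for a vertex $a$, the set of such functionals is open and nonempty. Functionals whose maximum over $P$ is attained at more than one point lie in the union of the finitely many hyperplanes $\{\ell:\ell(a)=\ell(a')\}$ with $a\ne a'$ vertices of $P$.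

\begin{lemma}\label{lem:newton}
Let $f=gh$ be nonzero, and let $P,Q,R$ be the Newton polytopes of $f,g,h$. Then $P=Q+R$, and $Q$ has at most as many vertices as $P$.
\end{lemma}

\begin{proof}
Every exponent of $gh$ is the sum of an exponent of $g$ and one of $h$, so $P\subseteq Q+R$. Conversely, let $u$ be a vertex of $Q+R$ and let $\ell$ be a functional with unique maximizer $u$ on $Q+R$. Then $\ell$ has unique maximizers $q$ on $Q$ and $r$ on $R$, since two maximizers on one of them would give two on the sum. In any representation $u=q'+r'$ with $q'\in Q$, $r'\in R$, both terms maximize $\ell$, so $q'=q$ and $r'=r$. The points $q,r$ are vertices, hence exponents of monomials of $g$ and $h$. The coefficient of $x^u$ in $gh$ is therefore a product of two nonzero elements of $\mathbb F$, and $u\in P$. Thus $Q+R\subseteq P$.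

For the second claim, let $q$ be a vertex of $Q$. Among the functionals with unique maximizer $q$ on $Q$, choose one, $\ell$, that also has a unique maximizer $p(q)$ on $P$. This is possible because a nonempty open set is not contained in a finite union of hyperplanes. Then $p(q)$ is a vertex of $P$. If $r\in R$ maximizes $\ell$ on $R$, then $q+r$ maximizes $\ell$ on $Q+R=P$, so $p(q)=q+r$. If also $p(q)=q'+r'$ with $q'\in Q$, $r'\in R$, then $\ell(p(q))=\max_Q\ell+\max_R\ell$ forces $\ell(q')=\max_Q\ell$, so $q'=q$. Hence $p(q)$ determines $q$, and $q\mapsto p(q)$ is injective.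
\end{proof}

Distance to the diagonal is measured by
\[
|x|_*=\min_{c\in\mathbb R}\sum_{i=1}^n|x_i-c|\qquad(x\in\mathbb R^n).
\]
This is a seminorm: $|tx|_*=|t|\,|x|_*$, and the triangle inequality follows by adding the two optimal constants $c$. The minimum is attained at any median. Indeed, let $x_{(1)}\le\dots\le x_{(n)}$ be the sorted sequence. For $j\le(n+1)/2$ we have $|x_{(j)}-c|+|x_{(n+1-j)}-c|\ge x_{(n+1-j)}-x_{(j)}$, with equality exactly when $c$ lies between the two values, and a median lies between them for every such $j$.

\begin{proposition}\label{prop:lattice}
Let $Q\subseteq[0,d]^n$ be a polytope with at most $s$ vertices, all of them integer points. Let $M\ge0$ be an integer such that $|x|_*\le M$ for all $x\in Q$. Then for every $\eta\in(0,\frac12]$,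
\[
|Q\cap\mathbb Z^n|\le(d+1)\Bigl(\frac{e^4}{\eta}\Bigr)^{M}s^{\,d/(1-\eta)} .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:lattice}]
Let $g$ be a factor of $f$, write $f=gh$, and let $P,Q,R$ be as in Lemma~\ref{lem:newton}. Choose an exponent $r_0\in\mathbb Z^n$ of a monomial of $h$ and put $Q'=Q+r_0$. Then $Q'\subseteq Q+R=P\subseteq[0,d]^n$, the vertices of $Q'$ are integer points, and there are at most $s$ of them. The exponents of $g$, translated by $r_0$, lie in $Q'\cap\mathbb Z^n$, so $g$ has at most $|Q'\cap\mathbb Z^n|$ monomials.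

If $a$ is a vertex of $P$ with most frequent value $v$, then at most $\delta$ of the differences $a_i-v$ are nonzero, and each is at most $d$ in absolute value. So $|a|_*\le d\delta$. Since $|\cdot|_*$ is convex, $|x|_*\le d\delta$ for all $x\in P$, hence for all $x\in Q'$. Apply Proposition~\ref{prop:lattice} to $Q'$ with $M=d\delta$.
\end{proof}

Two cases need nothing more. If $\delta=0$, then $Q'$ lies on the diagonal and has at most $d+1$ integer points. If $d=1$, then every integer point of $Q'\subseteq[0,1]^n$ is a vertex of the cube, hence of $Q'$, and there are at most $s$ of them. The first real case is $d=2$.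

\section{The idea, for \texorpdfstring{$d=2$}{d=2} near the origin}\label{sec:toy}

Let $Q\subseteq[0,2]^n$ have integer vertices $v_1,\dots,v_s$ whose supports $T_t=\operatorname{supp}v_t$ have at most $\delta$ elements. Let $x\in Q$ be an integer point with support $S$, and write $x=\sum_t\lambda_tv_t$ as a convex combination. For $i\in S$,
\[
1\le x_i=\sum_t\lambda_tv_t(i)\le2\sum_{t:\,i\in T_t}\lambda_t .
\]
So a random $T_t$, drawn with probabilities $\lambda_t$, contains \emph{each} element of $S$ with probability at least $\frac12$. In particular $|S|\le2\delta$. Given $S$, there are at most $2^{|S|}\le4^\delta$ choices for the values of $x$, which lie in $\{1,2\}$ on $S$. So the question is how many sets $S$ can occur.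

\paragraph{A first attempt.} On average $T_t$ contains at least half of $S$, so some $T_{t_1}$ contains at least half of $S$. The same $\lambda$ serves the elements that are left, so some $T_{t_2}$ contains at least half of those, and so on. If $S\ne\emptyset$, then after $\lfloor\log_2|S|\rfloor+1$ rounds $S$ is covered. To specify $S$ we name the indices $t_1,t_2,\dots$ used, which already costs $s^{O(\log\delta)}$ (for $\delta\ge2$). For $\delta=\log_2n$ this is $s^{O(\log\log n)}$, which is too much.

The loss is not an artifact of the greedy choice. Let $V=\mathbb F_2^k$ with $k\ge1$, index coordinates by $V\setminus0$, and for $y\in V$ let $w_y\in\{0,2\}^{V\setminus0}$ have entries $w_y(x)=2\langle x,y\rangle$ with $\langle x,y\rangle\in\{0,1\}$. Every $x\ne0$ has $\langle x,y\rangle=1$ for exactly half of the $y\in V$, so the average of all $w_y$ is the all-ones vector, whose support is $S=V\setminus 0$. But the supports of $w_y$, $y\in Y$, cover $V\setminus0$ only if no nonzero $x$ is orthogonal to $Y$, that is, only if $Y$ spans $V$. This requires $|Y|\ge k=\log_2(|S|+1)$. So a \emph{single} set $S$ may need logarithmically many $T_t$. To do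 better one must use the whole family of sets $S$ at once.

\paragraph{Product families.} Suppose the family of supports consists of all sets $\{x_1,\dots,x_m\}$ with $x_j\in A_j$, where $A_1,\dots,A_m$ are disjoint nonempty sets of sizes $N_1,\dots,N_m$. We want to bound its size $N=\prod_jN_j$. Instead of counting elements of $S$, weight them: give $x_j$ the weight $\ln N_j$, the amount of information in the choice of $x_j$. The total weight is $\ln N$. For each $S$, averaging over $\lambda$ gives some $T_t$ that contains at least half of the \emph{weight}. In other words, the set $J=\{j:x_j\in T_t\}$ satisfies $\prod_{j\in J}N_j\ge\sqrt N$. For given $t$ and $J$ with this property, the number of $(x_1,\dots,x_m)$ with $x_j\in T_t$ for all $j\in J$ is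
\[
\prod_{j\in J}|T_t\cap A_j|\cdot\frac{N}{\prod_{j\in J}N_j}\le\sqrt N\prod_{j\in J}|T_t\cap A_j| .
\]
Summing over all $J$ and $t$,
\[
N\le\sqrt N\sum_t\prod_{j=1}^m\bigl(1+|T_t\cap A_j|\bigr)\le\sqrt N\sum_te^{|T_t|}\le\sqrt N\,s\,e^{\delta},
\]
so $N\le s^2e^{2\delta}$. One set $T_t$ per member suffices: it need not cover $S$, because it already carries half of the information in $S$, and half of $\ln N$ is all we have to account for.

\paragraph{General families.} A general family is not a product. We can still draw a random member and reveal its elements one at a time. The size $N_j$ is replaced by $1/p_j$, where $p_j$ is the conditional probability of the element revealed at step $j$. The logarithms $\ln(1/p_j)$, which we call \emph{surprises}, add up to exactly $\ln N$ for \emph{every} member, by the chain rule. The counting over $J$ becomes the computation of an exponential moment. (Surprise is a notion of information theory and is unrelated to the entropy of an exponent vector.)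

\section{A covering lemma}\label{sec:cover}

For general $d$ the sets $T_t$ are replaced by weight functions $w_t$ with values in $[0,1]$, and the covering probability $\frac12$ by a number $\alpha$, which will be $(1-\eta)/d$.

\begin{lemma}\label{lem:cover}
Let $w_1,\dots,w_s:[n]\to[0,1]$ satisfy $\sum_iw_t(i)\le\mu$ for all $t$. Let $\alpha\in(0,1]$ and $m\ge1$, and let $\mathcal S$ be a family of $m$-element subsets of $[n]$ such that for each $S\in\mathcal S$ there is a probability vector $(\lambda_t)$ with
\[
\sum_t\lambda_tw_t(i)\ge\alpha\qquad\text{for all }i\in S .
\]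
Then $|\mathcal S|\le e^m(s\,e^\mu)^{1/\alpha}$.
\end{lemma}

\begin{proof}
We may assume $\mathcal S\ne\emptyset$.

\emph{Ordering the elements.} To reveal elements one at a time we need a first, a second, \dots, element of each set. Color $[n]$ uniformly at random with $m$ colors. The elements of a fixed $S\in\mathcal S$ get $m$ different colors with probability $m!/m^m\ge e^{-m}$. Fix a coloring, with classes $C_1,\dots,C_m$, for which the subfamily $\mathcal S'$ of sets meeting each class exactly once has size $N\ge e^{-m}|\mathcal S|$. Then $N\ge1$. Identify $S\in\mathcal S'$ with $x=(x_1,\dots,x_m)$, where $S\cap C_j=\{x_j\}$.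

\emph{Surprises.} Let $X$ be uniform on $\mathcal S'$. For $x\in\mathcal S'$ put
\[
p_j(x)=\Pr[X_j=x_j\mid X_1=x_1,\dots,X_{j-1}=x_{j-1}]>0,\qquad\text{so that}\quad\prod_{j=1}^mp_j(x)=\frac1N ,
\]
and let
\[
H_t(x)=\sum_{j=1}^mw_t(x_j)\ln\frac1{p_j(x)}
\]
be the amount of surprise of $x$ captured by $w_t$.

\emph{Every member has much of its surprise captured by some $w_t$.} Let $x\in\mathcal S'$, and let $\lambda$ be a probability vector for this set as in the hypothesis. Surprises are nonnegative, so
\[
\sum_t\lambda_tH_t(x)=\sum_{j}\Bigl(\sum_t\lambda_tw_t(x_j)\Bigr)\ln\frac1{p_j(x)}\ge\alpha\sum_j\ln\frac1{p_j(x)}=\alpha\ln N .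
\]
Hence $H_t(x)\ge\alpha\ln N$ for some $t$, and $\sum_te^{H_t(x)}\ge N^\alpha$. Since this holds for every $x\in\mathcal S'$,
\begin{equation}\label{eq:lower}
\sum_t\mathbb E\,e^{H_t(X)}\ge N^\alpha .
\end{equation}

\emph{No single $w_t$ captures much surprise on average.} Fix $t$ and write $e^{H_t(X)}=Z_1\cdots Z_m$ with $Z_j=p_j(X)^{-w_t(X_j)}$. Condition on $X_1,\dots,X_{j-1}$, and let $p(y)$ be the conditional probability of $X_j=y$, for $y\in C_j$. Weighted AM--GM gives $p^{1-w}=p^{1-w}1^w\le(1-w)p+w$ for $p>0$, $w\in[0,1]$. So the conditional expectation of $Z_j$ is
\[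
\sum_{y:\,p(y)>0}p(y)\,p(y)^{-w_t(y)}\le\sum_{y:\,p(y)>0}\bigl[(1-w_t(y))p(y)+w_t(y)\bigr]\le1+\sum_{y\in C_j}w_t(y)\le e^{w_t(C_j)},
\]
where $w_t(C_j)=\sum_{y\in C_j}w_t(y)$. Since $Z_1,\dots,Z_{j-1}$ are functions of $X_1,\dots,X_{j-1}$, it follows that $\mathbb E[Z_1\cdots Z_j]\le e^{w_t(C_j)}\,\mathbb E[Z_1\cdots Z_{j-1}]$. Using this for $j=m,m-1,\dots,1$ we obtain
\begin{equation}\label{eq:upper}
\mathbb E\,e^{H_t(X)}\le\prod_je^{w_t(C_j)}\le e^\mu ,
\end{equation}
because the classes $C_j$ are disjoint.

By \eqref{eq:lower} and \eqref{eq:upper}, $N^\alpha\le s\,e^\mu$. So $|\mathcal S|\le e^mN\le e^m(s\,e^\mu)^{1/\alpha}$.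
\end{proof}

\begin{remark}\label{rem:lemma}
Let $n=s$ and let $w_t$ be the indicator function of $\{t\}$, so $\mu=1$. Every $m$-element subset of $[s]$ satisfies the hypothesis with $\alpha=1/m$ (take $\lambda$ uniform on $S$), and there are $\binom sm$ of them. Letting $s\to\infty$ with $m$ fixed shows that for $\alpha=1/m$ the exponent $1/\alpha$ of $s$ cannot be lowered. The same example shows that one vector $\lambda$ must serve all of $S$: if $\lambda$ could depend on $i$, then all pairs would be admissible with $\alpha=1$, and $\binom s2>e^2\cdot se$ for large $s$.
\end{remark}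

\section{Lattice points near the diagonal}\label{sec:lattice}

We now prove Proposition~\ref{prop:lattice}. Compared with Section~\ref{sec:toy} there is one new difficulty: different points of $Q$ are close to different points of the diagonal. We therefore subtract from each integer point its own center. For $x\in Q\cap\mathbb Z^n$ let $c(x)\in\{0,\dots,d\}$ be the lower median of its coordinates, that is, the $\lceil n/2\rceil$-th smallest, and put
\[
e(x)=x-c(x)\mathbf 1\in\mathbb Z^n .
\]
Then $\|e(x)\|_1=|x|_*\le M$ and $|e_i(x)|\le d$, and the pair $(c(x),e(x))$ determines $x$. There are $d+1$ choices for $c(x)$, so we must count the vectors $e(x)$.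

The map $c$ is not affine, so a convex relation between points of $Q$ does not pass to the vectors $e$ without an error, and the error need not be small. For example, let $n=d\ge2$ and $v_t=d\,\mathbf e_t$, where $\mathbf e_t$ are the unit vectors. All these points have center $0$, while their average $\mathbf 1$ has center $1$. In that example $n$ is small: $n=d=|v_t|_*$. We shall see that an error of $\eta$ or more is possible only if $n\le(1+\frac1\eta)M$, and then there are so few vectors $e$ altogether that no structure is needed.

\begin{proof}[Proof of Proposition~\ref{prop:lattice}]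
If $M=0$, then $e(x)=0$ for all $x$ and there are at most $d+1$ points. Let $M\ge1$.

\medskip
\emph{Case A: $n\le(1+\frac1\eta)M$.} We count all integer vectors of $\ell_1$-norm at most $M$. Each of them contributes at least $\eta^M$ to the sum $\sum_{e\in\mathbb Z^n}\eta^{\|e\|_1}$, so their number is at most
\[
\eta^{-M}\sum_{e\in\mathbb Z^n}\eta^{\|e\|_1}=\eta^{-M}\Bigl(\sum_{k\in\mathbb Z}\eta^{|k|}\Bigr)^n=\eta^{-M}\Bigl(\frac{1+\eta}{1-\eta}\Bigr)^n .
\]
Since $\eta\le\frac12$,
\[
\ln\frac{1+\eta}{1-\eta}=2\sum_{k\ge0}\frac{\eta^{2k+1}}{2k+1}\le\frac{2\eta}{1-\eta^2}\le\frac83\eta,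
\qquad
n\le\frac{1+\eta}{\eta}M\le\frac{3}{2\eta}M .
\]
So the number is at most $\eta^{-M}e^{4M}$. With the $d+1$ choices of $c(x)$ this gives $|Q\cap\mathbb Z^n|\le(d+1)(e^4/\eta)^M$, which suffices.

\medskip
\emph{Case B: $n>(1+\frac1\eta)M$.} Let $v_1,\dots,v_{s'}$, $s'\le s$, be the vertices of $Q$. Let $x\in Q\cap\mathbb Z^n$ and $S=\operatorname{supp}e(x)$, so that $|S|\le M$. Write $x=\sum_t\lambda_tv_t$ as a convex combination and put $\varepsilon=c(x)-\sum_t\lambda_tc(v_t)$. Then
\[
e_i(x)+\varepsilon=\sum_t\lambda_te_i(v_t)\qquad(1\le i\le n).
\]

\emph{The error is small.} For $i\notin S$ the left side is $\varepsilon$. Summing absolute values over all $i\notin S$ gives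
\[
(n-|S|)\,|\varepsilon|\le\sum_t\lambda_t\|e(v_t)\|_1\le M .
\]
Since $n-|S|\ge n-M>M/\eta$, we conclude $|\varepsilon|<\eta$.

\emph{The vertices cover $S$.} For $i\in S$ the integer $e_i(x)$ is nonzero, so $|e_i(x)+\varepsilon|\ge1-\eta$ and
\[
\sum_t\lambda_t|e_i(v_t)|\ge1-\eta\qquad(i\in S).
\]
Put $w_t(i)=|e_i(v_t)|/d$. Since $Q\subseteq[0,d]^n$ we have $w_t(i)\in[0,1]$, closeness to the diagonal gives $\sum_iw_t(i)\le M/d$, and the last inequality reads $\sum_t\lambda_tw_t(i)\ge(1-\eta)/d$ for $i\in S$. For $m\ge1$ let $\mathcal S_m$ be the family of all $m$-element sets that occur as $\operatorname{supp}e(x)$ for some $x\in Q\cap\mathbb Z^n$. Lemma~\ref{lem:cover} with $\alpha=(1-\eta)/d$ and $\mu=M/d$ gives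
\[
|\mathcal S_m|\le e^m\bigl(s\,e^{M/d}\bigr)^{d/(1-\eta)}=e^m\,s^{d/(1-\eta)}\,e^{M/(1-\eta)}\le e^m\,e^{2M}s^{d/(1-\eta)} ,
\]
using $\eta\le\frac12$. With $\mathcal S_0$ defined in the same way this also holds for $m=0$, since $|\mathcal S_0|\le1$.

\emph{Counting values.} The number of integer vectors with a given support of size $m$ and $\ell_1$-norm at most $M$ is $2^m\binom Mm$: there are $2^m$ sign patterns, and $\binom Mm$ sequences of $m$ positive integers with sum at most $M$, since their partial sums form an $m$-element subset of $\{1,\dots,M\}$. Therefore
\[
|Q\cap\mathbb Z^n|\le(d+1)\,e^{2M}s^{d/(1-\eta)}\sum_{m=0}^M\binom Mm(2e)^m=(d+1)\bigl(e^2(1+2e)\bigr)^Ms^{d/(1-\eta)} .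
\]
Since $1+2e<e^2$, this is at most $(d+1)\,e^{4M}s^{d/(1-\eta)}$, which is at most the claimed bound because $\eta\le1$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and of Corollaries~\ref{cor:question} and~\ref{cor:range}. The parameter $\eta$ trades the exponent of $s$, which tends to $d$ as $\eta\to0$, against the base of the factor exponential in $d\delta$.

\section{How sharp are the bounds?}\label{sec:sharp}

\subsection*{The exponent over all fields}

The second example of the introduction, $(x_1+\dots+x_n)^p$ in characteristic $p$, shows that the exponent in Corollary~\ref{cor:question} has the right order, and that the exponent of $s$ in Theorem~\ref{thm:main} has the right leading constant.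

\begin{proposition}\label{prop:charp}
\begin{enumerate}
\item[(i)] Suppose that, over all fields, every factor of every polynomial as in Corollary~\ref{cor:question} has at most $(snd)^{E(d)}$ monomials. Then $E(p)\ge(p-1)/2$ for every prime $p$, and $E(d)\ge(\frac12-o(1))d$ as $d\to\infty$.
\item[(ii)] Suppose that, over all fields, every factor of every nonzero $s$-sparse $\delta$-entropy polynomial of individual degree $d$ with $\delta\ge1$ has at most $s^{A(d)}B(d)^\delta$ monomials. Then $A(p)\ge p-1$ for every prime $p$, and $A(d)\ge(1-o(1))d$ as $d\to\infty$.
\end{enumerate}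
\end{proposition}

\begin{proof}
Let $p$ be prime, $\operatorname{char}\mathbb F=p$, $n\ge2$, and
\[
f=x_1^p+\dots+x_n^p=(x_1+\dots+x_n)^p,\qquad g=(x_1+\dots+x_n)^{p-1}.
\]
Then $f$ is $n$-sparse of individual degree $p$, and its vertices $p\,\mathbf e_i$ have entropy at most $1\le\log_2n$. The coefficients $(p-1)!/\prod_ia_i!$ of $g$ are integers dividing $(p-1)!$, hence nonzero modulo $p$. So $g$ contains all monomials of degree $p-1$, and their number is
\[
\binom{n+p-2}{p-1}=\prod_{j=1}^{p-1}\frac{n+j-1}{j}\ge\Bigl(\frac n{p-1}\Bigr)^{p-1}.
\]
Let $d\ge p$. Then $f$ also has individual degree $d$ in our sense, with the same $n$ and $s=n$. In (i) we get $(n^2d)^{E(d)}\ge(n/(p-1))^{p-1}$, and $n\to\infty$ with $p$ and $d$ fixed gives $2E(d)\ge p-1$. In (ii), with $\delta=1$, we get $n^{A(d)}B(d)\ge(n/(p-1))^{p-1}$, and in the same way $A(d)\ge p-1$. Take $d=p$ for the first claims. For general $d\ge2$ take the largest prime $p\le d$, which is $(1-o(1))d$ by the prime number theorem.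
\end{proof}

So in Corollary~\ref{cor:question} an exponent linear in $d$ is of optimal order. On the other hand, let $\eta'\in(0,1]$ and take $\eta=\eta'/(1+\eta')$ in Theorem~\ref{thm:main}, so that $1/(1-\eta)=1+\eta'$. For $\delta\ge1$ this is a bound as in (ii) with $A(d)=(1+\eta')d$ and $B(d)=(d+1)(e^4/\eta)^d$. Hence the leading constant $1$ in the exponent of $s$ is optimal.

\subsection*{A lower bound over every field}

Proposition~\ref{prop:charp} uses fields of characteristic $p\le d$. Over an arbitrary field the exponent must still grow with $d$, as the first example of the introduction shows. Let $d\ge2$, $n\ge2$, $m=\lfloor\log_2n\rfloor$ and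
\[
f=\prod_{i\le m}(x_i^d-1)\in\mathbb F[x_1,\dots,x_n] .
\]
It has $2^m\le n$ monomials, and every vertex of its Newton polytope has at most $m\le\log_2n$ nonzero coordinates, hence entropy at most $\log_2n$. Its factor $\prod_{i\le m}(1+x_i+\dots+x_i^{d-1})$ has $d^m\ge n^{(\log_2d)/2}$ monomials, because $\lfloor t\rfloor\ge t/2$ for $t\ge1$. Let $E(d)$ be an exponent as in Proposition~\ref{prop:charp}(i), but for one given field. Clearly $E(d)\ge0$, and $snd\le n^2d$ with $s=2^m$. So $(n^2d)^{E(d)}\ge n^{(\log_2d)/2}$, and letting $n\to\infty$ gives $E(d)\ge\frac14\log_2d$. We do not determine the true growth in characteristic $0$.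

\subsection*{The limit of the polytope method}

Our proof bounds the number of lattice points of a summand of the Newton polytope, and the bound contains a factor exponential in $\delta$. For lattice points this factor cannot be dropped, even when $d=2$.

\begin{proposition}\label{prop:limit}
Suppose that, for some constants $K,A,\kappa$, every polytope in $[0,2]^n$ with $s$ vertices, all of them integer points of entropy at most $\delta$, has at most $K s^A2^{\kappa\delta}$ lattice points, for all $n$, $s$ and $\delta$. Then
\[
A+\kappa\,\frac{2^{k-1}}k\ge\frac{k-1/k}4\qquad\text{for all }k\ge1,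
\]
and in particular $\kappa>0$. This remains true if only $n$ with $\delta\le\log_2n$ are considered.
\end{proposition}

\begin{proof}
Let $V=\mathbb F_2^k$ and let $w_y\in\{0,2\}^{V\setminus0}$, $y\in V$, be the vectors of Section~\ref{sec:toy}. They are $2^k$ distinct points, since $y$ is determined by its inner products. They are vertices of the cube $[0,2]^{V\setminus0}$, hence vertices of their convex hull $Q_0$. Each has at most $2^{k-1}$ nonzero coordinates. For a subspace $W\le V$, the function $y\mapsto\langle x,y\rangle$ on $W$ is zero if $x\in W^\perp$, and takes the value $1$ on exactly half of $W$ otherwise. So the average of $w_y$ over $y\in W$ has entry $0$ on $W^\perp\setminus0$ and entry $1$ elsewhere. This is an integer point of $Q_0$, and it determines $W^\perp$, hence $W$. The number of subspaces is at least $2^{\lfloor k/2\rfloor\lceil k/2\rceil}\ge2^{(k^2-1)/4}$, because the row spaces of the matrices $(I\mid B)$, with $I$ the identity matrix of size $\lfloor k/2\rfloor$ and $B$ an arbitrary $\lfloor k/2\rfloor\times\lceil k/2\rceil$ matrix over $\mathbb F_2$, are distinct.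

Take the product of $b$ copies of $Q_0$ and pad with any number of zero coordinates. The result is a polytope in some $[0,2]^n$ with $s=2^{kb}$ vertices, which are integer points with at most $\delta=b\,2^{k-1}$ nonzero coordinates, hence of entropy at most $\delta$. It has at least $2^{b(k^2-1)/4}$ lattice points. Enough padding ensures $\delta\le\log_2n$. By assumption $\log_2K+kbA+\kappa b\,2^{k-1}\ge b(k^2-1)/4$. Divide by $kb$ and let $b\to\infty$. If $\kappa\le0$, the resulting inequality would give $A\ge(k-1/k)/4$ for all $k$, which is impossible.
\end{proof}

For $b=1$ and no padding the example also shows what happens without a bound on the entropy: a polytope with $s$ integer vertices in $[0,2]^n$ can have at least $s^{(\log_2s-1/\log_2s)/4}$ lattice points, which is not polynomial in $s$.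

Proposition~\ref{prop:limit} limits only arguments that use nothing but the Newton polytope. It is not a lower bound for factor-sparsity, and we make no claim about whether an $(snd)^{\mathrm{poly}(d)}$ bound holds for entropy beyond the range of Corollary~\ref{cor:range}.

\begin{thebibliography}{1}
\bibitem{sym}
\emph{Symmetry in polytopes: Deterministic poly-time factorization of certain sparse polynomials with bounded individual degree}, \url{https://www.cse.iitk.ac.in/users/nitin/papers/symmetricSparse.pdf}.
\end{thebibliography}

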